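
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Oscillation of the increasing solutions of $f'(t)=1/f(f(t))$\\ about the golden power}


\begin{abstract}
Let $\phi=(1+\sqrt5)/2$. The equation $f'(t)=1/f(f(t))$ has the increasing solution
$f_+(t)=\phi^{2-\phi}t^{\phi-1}$. We prove the conjecture that every other increasing solution
satisfies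
\[
f(t)=f_+(t)+\frac{t^{\phi-1}}{\log t}\,\eta\Big(\frac{\log\log t}{\log\phi}\Big)
+O\Big(\frac{t^{\phi-1}}{\log^2t}\Big)\qquad(t\to\infty),
\]
where $\eta$ is continuous, $\eta(x+1)=-\eta(x)$, and $\eta$ vanishes exactly once on $[0,1)$. We
also show that $\eta$ is smooth with simple zeros and that it determines $f$, we compute the next
term of the expansion, and we locate the points where $f=f_+$. In logarithmic coordinates the
equation becomes a delay equation with a linear structure. The zeros are counted by perturbing the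
given solution with solutions of the same linear equation whose asymptotic profile is prescribed.
\end{abstract}

\section{The equation and the results}

\subsection{The question}

We study the equation
\begin{equation}\label{eq:main}
f'(t)=\frac1{f(f(t))}.
\end{equation}
A \emph{maximal solution with fixed point $p$}, where $f(p)=p$, is a function $f$ such that
\begin{itemize}
\item[(a)] $f$ is defined and continuous on an interval $I$ that contains $p$ but not only $p$;
\item[(b)] $f(I)\subset I$;
\item[(c)] \eqref{eq:main} holds for every $t\in I$, with the convention $f'(t)=\infty$ if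
$f(f(t))=0$, and with one-sided derivatives at endpoints of $I$;
\item[(d)] $f$ cannot be extended to a larger interval $J\supset I$ on which (a), (b), (c) still hold.
\end{itemize}
An \emph{increasing solution} is a maximal solution that is increasing. Throughout,
\[
\phi=\frac{1+\sqrt5}2,\qquad q=\frac1\phi=\phi-1,\qquad \ell=\log\phi,
\]
so that $\phi q=1$, $1+q=\phi$ and $q^2=1-q=2-\phi$.

The simplest solutions to look for are powers. If $f(t)=Ct^\alpha$, then \eqref{eq:main} reads
$C\alpha t^{\alpha-1}=C^{-1-\alpha}t^{-\alpha^2}$. Hence $\alpha^2+\alpha=1$, and the increasing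
choice is $\alpha=q$. Then $C^{2+q}=\phi$ with $2+q=\phi^2$, so $C=\phi^{q^2}$ and we obtain
\[
f_+(t)=\phi^{2-\phi}\,t^{\phi-1}.
\]
The fixed points of $f_+$ are $0$ and $\phi$.

How does another increasing solution differ from $f_+$ for large $t$? Write $f=f_+\,(1+\delta)$ with
a small and slowly varying $\delta$, and keep only first-order terms. Then
$f'\approx f_+'\,(1+\delta(t))$ and
$f(f(t))\approx f_+(f_+(t))\,\bigl(1+q\,\delta(t)+\delta(f_+(t))\bigr)$. Since $f'(t)\,f(f(t))=1$, we get
$\phi\,\delta(t)+\delta(f_+(t))\approx0$. In the variable $L=\log t$ the map $f_+$ is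
$L\mapsto qL$ up to an additive constant, so $L\,\delta$ should change sign when $L$ is multiplied by
$\phi$. Up to the constant factor $\phi^{2-\phi}$ in $f_+$, we thus expect $L\,\delta$ to be a function
$\eta(\log L/\log\phi)$ with $\eta(x+1)=-\eta(x)$. This suggests the formula in the following theorem.
The statement, with $\eta$ continuous, was posed as a conjecture; the source of the problem is
\cite{golomb}.

\begin{theorem}\label{thm:main}
Let $f\ne f_+$ be an increasing solution of \eqref{eq:main}. Then $f$ is defined for all large $t$,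
and as $t\to\infty$
\[
f(t)=\phi^{2-\phi}t^{\phi-1}+\frac{t^{\phi-1}}{\log t}\,
\eta\Big(\frac{\log\log t}{\log\phi}\Big)+O\Big(\frac{t^{\phi-1}}{\log^2t}\Big),
\]
where $\eta$ is Lipschitz, $\eta(x+1)=-\eta(x)$, and $\eta$ has exactly one zero in $[0,1)$.
\end{theorem}

The formula determines $\eta$: let $t\to\infty$ along $\log t=\phi^{x+2n}$. We write $\eta_f$ for $\eta$
when the dependence on $f$ matters.

The heuristic says nothing about zeros, because every function with $\eta(x+1)=-\eta(x)$ is
consistent with it. If such a function is continuous and has finitely many zeros in $[0,1)$, then it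
changes sign an odd number of times on each half-open interval of length $1$, and one is the smallest
possibility. The zero count is the harder part of the theorem. We prove more.

\begin{theorem}\label{thm:strong}
In Theorem \ref{thm:main} write $\eta(x)=\phi^{2-\phi}Z(\ell x)$.
\begin{itemize}
\item[\textup{(a)}] $\eta\in C^\infty$, its zeros are simple, and $\eta'-\ell\eta$ also vanishes exactly
once in $[0,1)$.
\item[\textup{(b)}] With $L=\log t$, and with $Z,Z'$ evaluated at $\log L$,
\[
\frac{f(t)}{f_+(t)}=1+\frac ZL+\frac{(\phi-\log\phi)(Z'-Z)+\frac12Z^2}{L^2}+O(L^{-3}).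
\]
The coefficient of $L^{-2}$ is not identically $0$, so the error term in Theorem \ref{thm:main} cannot
be replaced by $o(t^{\phi-1}/\log^2t)$.
\item[\textup{(c)}] If $\lambda_0$ is a zero of $Z$, then for large $t$ the points where $f=f_+$ form a
sequence $(t_n)_{n\ge n_0}$ with
\[
\log t_n=e^{\lambda_0}\phi^n+\log\phi-\phi+O(\phi^{-n}).
\]
\item[\textup{(d)}] Put $\eta_{f_+}=0$. If $f_1\ne f_2$ are increasing solutions, then
$\eta_{f_1}-\eta_{f_2}$ vanishes exactly once in $[0,1)$. In particular $\eta_f$ determines $f$.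
\end{itemize}
\end{theorem}

Part (d) recovers the known fact that the graphs of two distinct increasing solutions cross infinitely
many times: if $\eta_{f_1}-\eta_{f_2}\ne0$ at $x_0$, then $f_1-f_2$ alternates in sign along
$\log t=\phi^{x_0+n}$ for large $n$.

\subsection{What is used, and the plan}

We take three facts as known.
\begin{itemize}
\item[(F1)] Every increasing solution has a fixed point $p\ge0$.
\item[(F2)] For every $p\ge0$ there is exactly one maximal solution $f$ with $f(p)=p$.
\item[(F3)] $f_+$ is an increasing solution.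
\end{itemize}

In Section \ref{sec:delay} we pass to logarithmic coordinates. There, \eqref{eq:main} becomes a delay
equation for the deviation $b$ of $f^{-1}$ from $f_+^{-1}$. Section \ref{sec:model} explains the zero
count on a linear model with constant coefficients, for which the test solutions are explicit series.
Section \ref{sec:formula} proves the asymptotic formula, Section \ref{sec:zeros} counts the zeros, and
Sections \ref{sec:second} and \ref{sec:two} prove Theorem \ref{thm:strong}. An elementary fact about the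
domain of $f$ is proved in Section \ref{sec:domain}, which is independent of the rest.

A function $Y$ on $\mathbb R$ is called \emph{antiperiodic} if $Y(\lambda+\ell)=-Y(\lambda)$ for all
$\lambda$. A continuous antiperiodic function is bounded. The symbol $O(\cdot)$ refers to
$s\to\infty$ or $t\to\infty$.

\section{A delay equation}\label{sec:delay}

\begin{lemma}\label{lem:domain}
Let $f$ be an increasing solution. Its domain is unbounded above, and $f$ has a largest fixed point
$p$. We have $p>0$, and $p\neq\phi$ if $f\ne f_+$. Moreover $f(t)<t$ for $t>p$, and $f$ restricts to a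
$C^1$ bijection of $[p,\infty)$ onto itself with $f'>0$.
\end{lemma}

The proof is in Section \ref{sec:domain}. Fix an increasing solution $f$ with largest fixed point $p$
and put
\[
s^*=\log\frac p\phi,\qquad A(s)=\log\frac{f(\phi e^s)}\phi\quad(s\ge s^*),\qquad B=A^{-1}.
\]
Then $A$ and $B$ are increasing $C^1$ bijections of $[s^*,\infty)$, $A(s^*)=s^*$, and
$A(s)<s<B(s)$ for $s>s^*$. With $t=\phi e^s$ we have $f(t)=\phi e^{A(s)}$ and
$f(f(t))=\phi e^{A(A(s))}$, so \eqref{eq:main} becomes
\[
A'(s)=\frac{\phi e^sf'(\phi e^s)}{\phi e^{A(s)}}=q\,e^{\,s-A(s)-A(A(s))}.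
\]
Three points occur here: $s$, $A(s)$ and $A(A(s))$. If we read the equation at $B(s)$ instead of $s$,
the three points are $B(s)$, $s$ and $A(s)$, and
\begin{equation}\label{eq:B}
B'(s)=\frac1{A'(B(s))}=\phi\,e^{\,s+A(s)-B(s)} .
\end{equation}
For $f_+$ we have $A(s)=qs$ and $B(s)=\phi s$. Accordingly we set
\[
a(s)=A(s)-qs,\qquad b(s)=B(s)-\phi s,\qquad u=a-b .
\]
Since $1+q=\phi$, the exponent in \eqref{eq:B} is $u$. Also
$b(A(s))=B(A(s))-\phi A(s)=s-\phi A(s)=-\phi\,a(s)$. Hence
\begin{equation}\label{eq:system}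
b'=\phi(e^u-1),\qquad a=-q\,b\circ A,\qquad u=-(b+q\,b\circ A).
\end{equation}
Let $E(u)=(e^u-1)/u=\int_0^1e^{\tau u}\,d\tau$. This function is positive and increasing, and
$E(0)=1$. Then
\begin{equation}\label{eq:delay}
b'(s)=-\phi\,c(s)\bigl(b(s)+q\,b(A(s))\bigr),\qquad c=E(u)>0 .
\end{equation}
So $b'(s)$ is determined by $b(s)$ and by the value of $b$ at the earlier point $A(s)$. The functions
$A$ and $c$ depend on $b$, but in most of the proof we treat them as given. From this point of view
\eqref{eq:delay} is a \emph{linear} equation that has $b$ among its solutions.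

Since $f_+(\phi e^s)=\phi e^{qs}$, the deviation of $f$ from $f_+$ is
\begin{equation}\label{eq:back}
f(t)=f_+(t)\,e^{a(s)},\qquad s=\log t-\ell\qquad(t\ge p).
\end{equation}
At the left end $A(s^*)=B(s^*)=s^*$, so
\begin{equation}\label{eq:initial}
b(s^*)=(1-\phi)s^*=-q\,s^*,\quad\text{and } b(s^*)\ne0 \text{ if } f\ne f_+ .
\end{equation}
The hypothesis $f\neq f_+$ enters the zero count for $\eta$ only through \eqref{eq:initial}.
For $f_+$ itself, $b\equiv0$.

\begin{lemma}\label{lem:bounded}
If $M>|b(s^*)|$, then $|b|<M$, $|a|\le qM$ and $|u|\le\phi M$ on $[s^*,\infty)$. The functions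
$A,B,a,b$ are $C^\infty$ on $[s^*,\infty)$, with one-sided derivatives at $s^*$.
\end{lemma}

\begin{proof}
Suppose $|b|$ reaches $M$, and let $s_1>s^*$ be the first point with $|b(s_1)|=M$. If $b(s_1)=M$, then
$A(s_1)\in[s^*,s_1)$ gives $a(s_1)=-q\,b(A(s_1))<qM$. So $u(s_1)<qM-M<0$ and $b'(s_1)<0$. But
$b<M$ before $s_1$ forces $b'(s_1)\ge0$, a contradiction. If $b(s_1)=-M$, the same argument gives
$u(s_1)>0$ and $b'(s_1)>0$, whereas $b>-M$ before $s_1$ forces $b'(s_1)\le0$. Thus $|b|<M$, and the
other bounds follow from \eqref{eq:system}. For smoothness, if $A,B\in C^i$ with $i\ge1$, then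
$B'\in C^i$ by \eqref{eq:B}, so $B\in C^{i+1}$. Since $B'>0$, also $A=B^{-1}\in C^{i+1}$.
\end{proof}

\section{The idea on a linear model}\label{sec:model}

Replace in \eqref{eq:delay} the delay $A(s)$ by $qs$ and the factor $c$ by $1$. Then $s^*=0$, and we
consider
\begin{equation}\label{eq:model}
x'(s)=-\phi\bigl(x(s)+q\,x(qs)\bigr)\quad(s\ge0),\qquad x(0)=1 .
\end{equation}
Comparing coefficients gives the entire solution
$x(s)=\sum_{n\ge0}\frac{(-\phi)^n}{n!}\prod_{i=1}^n(1+q^i)\,s^n$.

\medskip
\noindent\textbf{Profile.}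
If $x'$ is negligible, then $x(s)\approx-q\,x(qs)$, so $s\,x(s)$ changes sign under $s\mapsto\phi s$. We
therefore expect
\begin{equation}\label{eq:modelprofile}
s\,x(s)=Z(\log s)+O(1/s)\quad\text{with $Z$ continuous and antiperiodic.}
\end{equation}
Take this for granted here. (It follows as in Section \ref{sec:formula}: Lemma \ref{lem:decay} applied
to $x$ and to $x'$ with $j=1$ and $j=2$ gives $x=O(1/s)$ and $x'=O(s^{-2})$, and then
$s\,x(s)+qs\,x(qs)=-qs\,x'(s)=O(1/s)$.)

\medskip
\noindent\textbf{Spacing of zeros.}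
Let $y=e^{\phi s}x$. Then $y'(s)=-e^{\phi s}x(qs)$, so the sign of $y'$ at $s$ is opposite to the sign of
$x$ at $qs$. Let $z_1$ be the first zero of $x$. For $s\in(z_1,\phi z_1)$ we have $qs\in(qz_1,z_1)$,
where $x>0$. So $y$ decreases from $y(z_1)=0$, and $x<0$ on $(z_1,\phi z_1]$. Hence the next zero
satisfies $z_2>\phi z_1$, and then $x<0$ on $[qz_2,z_2)$. We repeat the argument with the opposite sign.
All zeros are simple, and $z_{i+1}>\phi z_i$. In the variable $\log s$ they are more than $\ell$ apart.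

\medskip
\noindent\textbf{The difficulty.}
If $Z$ changed sign at two places less than $\ell$ apart, then by \eqref{eq:modelprofile} $x$ would have
two zeros that are too close. But nothing so far prevents $Z$ from touching zero without changing sign,
from vanishing on an interval, or from being identically zero. A zero of $Z$ without a sign change
need not leave any trace in the zeros of $x$.

\medskip
\noindent\textbf{The remedy: solutions with prescribed profile.}
Let $\mu=-1+i\omega$ with $\omega\ell\in\pi(2\mathbb Z+1)$, so that $q^{1+\mu}=e^{-i\omega\ell}=-1$. Then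
$q\cdot q^{\mu-n}=-\phi^n$, and
\[
h_\mu(s)=\sum_{n\ge0}a_ns^{\mu-n},\qquad a_0=1,\qquad
a_{n+1}=\frac{\mu-n}{\phi\,(\phi^{n+1}-1)}\,a_n ,
\]
solves the equation in \eqref{eq:model} for $s>0$. Indeed, in
$h_\mu'(s)+\phi\bigl(h_\mu(s)+q\,h_\mu(qs)\bigr)$ the coefficient of $s^\mu$ is $\phi(1-1)=0$, and that of
$s^{\mu-n-1}$ is $(\mu-n)a_n+\phi(1-\phi^{n+1})a_{n+1}=0$. The series converges for all $s>0$ because
$a_{n+1}/a_n\to0$, and $s\,h_\mu(s)=e^{i\omega\log s}+O(1/s)$. So every real antiperiodic trigonometric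
polynomial $\Omega$ is the profile of a real solution $h$ on $(0,\infty)$, in the sense that
$s\,h(s)=\Omega(\log s)+O(1/s)$. We need one such polynomial.

\begin{lemma}\label{lem:Omega}
Let $\lambda_1<\lambda_3<\lambda_2<\lambda_1+\ell$. Choose $\alpha\in(\lambda_1,\lambda_3)$,
$\beta\in(\lambda_3,\lambda_2)$, $\gamma\in(\lambda_2,\lambda_1+\ell)$, and put
\[
\Omega_0(\lambda)=S(\lambda-\alpha)\,S(\lambda-\beta)\,S(\lambda-\gamma),\qquad
S(\lambda)=\sin(\pi\lambda/\ell).
\]
Then $\Omega_0$ is an antiperiodic trigonometric polynomial, and $\Omega_0(\lambda_1)<0$,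
$\Omega_0(\lambda_3)>0$, $\Omega_0(\lambda_2)<0$.
\end{lemma}

\begin{proof}
Each of the three factors changes sign under $\lambda\mapsto\lambda+\ell$, so the product does. All
differences of points of $[\lambda_1,\lambda_1+\ell)$ lie in $(-\ell,\ell)$, where $S$ has the sign of its
argument. The signs of the factors are $(-,-,-)$ at $\lambda_1$, $(+,-,-)$ at $\lambda_3$ and $(+,+,-)$ at
$\lambda_2$.
\end{proof}

Now suppose that $Z(\lambda_1)=Z(\lambda_2)=0$ with $\lambda_1<\lambda_2<\lambda_1+\ell$. Pick
$\lambda_3$ between them, and let $\theta=1$ if $Z(\lambda_3)\ge0$ and $\theta=-1$ otherwise. Let $h$ have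
profile $\Omega=\theta\,\Omega_0$. The solution $x+\varepsilon h$ has profile $Z+\varepsilon\Omega$. For
\emph{every} $\varepsilon>0$, however small, $\theta(Z+\varepsilon\Omega)$ has the signs $-,+,-$ at
$\lambda_1,\lambda_3,\lambda_2$. So far out, $x+\varepsilon h$ has two zeros whose ratio is less than
$e^{\lambda_2-\lambda_1}<\phi$.

On the other hand, the spacing argument survives a small perturbation. Fix $\sigma$ with
$x(q\sigma)x(\sigma)\neq0$. On $[q\sigma,\sigma]$ the function $x$ has at most one zero, and it is simple.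
For small $\varepsilon$ the same is true of $x+\varepsilon h$. This is all that is needed to start the
induction, and the zeros of $x+\varepsilon h$ beyond $q\sigma$ are spaced by factors larger than $\phi$.
This is a contradiction, so $Z$ has at most one zero in each half-open interval of length $\ell$; it has
one because it is continuous and antiperiodic. Note the order of choices: first $\sigma$, then
$\varepsilon$, and only then do we go to infinity.

\medskip
For the true equation the delay is $A(s)$ and the coefficients vary, so explicit test solutions are not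
available. They will be built from approximate ones, and for this we need a decay estimate with the exact
rate. That estimate comes first.

\section{The asymptotic formula}\label{sec:formula}

\subsection{Decay at the neutral rate}

We want to show that solutions of equations like \eqref{eq:delay} are $O(1/s)$, and that their derivatives
decay correspondingly faster. The difficulty is that the rate is neutral: the function $s^{-j}$ satisfies
$q^j(qs)^{-j}=s^{-j}$ exactly, so a comparison with $s^{-j}$ leaves no room for errors. The comparison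
function $s^{-j}-s^{-j-1/2}$ gains a term of order $s^{-j-1/2}$, and this dominates all errors, which are of
order $s^{-j-1}$.

\begin{lemma}\label{lem:decay}
Let $j\ge1$ be an integer, $c_1>0$, $C_0\ge0$, and let $A$ be an increasing homeomorphism of
$[s^*,\infty)$ with $A(s)<s$ for $s>s^*$ and $|A(s)-qs|\le C_0$. There is $s_0$, depending only on
$j,c_1,C_0$, with the following property. Let $\sigma>s^*$, $A(\sigma)\ge s_0$ and $N\ge0$. Let
$w:[A(\sigma),\infty)\to\mathbb R$ be bounded on $[A(\sigma),\sigma]$, continuous on $[\sigma,\infty)$,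
differentiable on $(\sigma,\infty)$, and suppose that for $s>\sigma$
\[
w'=-\phi\,c(s)\,w+g(s),\qquad |g(s)|\le\phi\,c(s)\Big(q^j+\frac{C_0}s\Big)|w(A(s))|+N s^{-j-1},
\]
where $c$ is continuous on $[\sigma,\infty)$ and $c\ge c_1$. Then for all $s\ge A(\sigma)$
\[
|w(s)|\le2\max\Big(N,\sup_{[A(\sigma),\sigma]}s^j|w|\Big)s^{-j}.
\]
\end{lemma}

\begin{proof}
Let $W(s)=s^{-j}-s^{-j-1/2}$. For $s\ge4$,
\[
\tfrac12s^{-j}\le W\le s^{-j},\qquad W'\ge-j\,s^{-j-1},\qquad|W'|\le(2j+1)s^{-j-1}.
\]
We have $q^jW(qs)=s^{-j}-\phi^{1/2}s^{-j-1/2}$, so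
$W(s)-q^jW(qs)=(\phi^{1/2}-1)s^{-j-1/2}$. Take $s$ so large that $qs-C_0\ge\frac12qs\ge4$. Since
$|A(s)-qs|\le C_0$, the mean value theorem gives $|W(A(s))-W(qs)|=O(s^{-j-1})$, and
$\frac{C_0}sW(A(s))=O(s^{-j-1})$, with constants depending only on $j$ and $C_0$. As
$\phi^{1/2}-1>\frac15$, for $s\ge s_0$ with $s_0\ge4$ large,
\begin{equation}\label{eq:gain}
W(s)-\Big(q^j+\frac{C_0}s\Big)W(A(s))\ge\tfrac1{10}\,s^{-j-1/2}.
\end{equation}
Increase $s_0$ so that also $\frac{\phi c_1}{10}s^{-j-1/2}>(j+1)s^{-j-1}$ for $s\ge s_0$.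

Let $K>2\max(N,\sup_{[A(\sigma),\sigma]}s^j|w|)$. Then $|w|<\frac K2s^{-j}\le KW$ on $[A(\sigma),\sigma]$.
Suppose that $|w|$ reaches $KW$, and let $s_1>\sigma$ be the first point with $|w(s_1)|=KW(s_1)$. Put
$D_\pm=KW\mp w$. For $s\in(\sigma,s_1)$ we have $|w(A(s))|<KW(A(s))$. So by \eqref{eq:gain} and
$N<K$,
\[
D_\pm'+\phi cD_\pm=KW'+\phi cKW\mp g
\ge K\Big[\frac{\phi c_1}{10}s^{-j-1/2}-(j+1)s^{-j-1}\Big]>0 .
\]
Hence $\exp(\phi\int c)\,D_\pm$ is increasing on $[\sigma,s_1]$ and positive at $\sigma$, so
$D_\pm(s_1)>0$. This contradicts $|w(s_1)|=KW(s_1)$. Thus $|w|<KW\le Ks^{-j}$ on $[A(\sigma),\infty)$. Let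
$K$ decrease to its lower bound.
\end{proof}

In each application $C_0$ is chosen large enough for both hypotheses in which it occurs, and then $\sigma$
is chosen large. For the $A$ of Section \ref{sec:delay}, $|A(s)-qs|=|a(s)|\le qM$ by
Lemma \ref{lem:bounded}.

\subsection{Telescoping}

\begin{lemma}\label{lem:tele}
Let $r$ be a real function on a half-line $[S,\infty)$, $S>0$, with $r(s)+r(qs)=O(s^{-m})$ for some
$m\ge1$. Then $Y(\lambda)=\lim_{n\to\infty}(-1)^nr(\phi^ne^\lambda)$ exists for every
$\lambda\in\mathbb R$, $Y$ is antiperiodic, and $r(s)=Y(\log s)+O(s^{-m})$.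
\end{lemma}

\begin{proof}
For large $s$ we have
$|(-1)^{n+1}r(\phi^{n+1}s)-(-1)^nr(\phi^ns)|\le C\phi^{-m(n+1)}s^{-m}$ for all $n\ge0$. Summing the
geometric series gives the limit and the error bound. Antiperiodicity follows by shifting $n$.
\end{proof}

\subsection{The profile of $b$}

\begin{proposition}\label{prop:profile}
We have $a,b=O(s^{-1})$ and $b',u=O(s^{-2})$. Put $v(s)=s\,b(s)$. For every $\lambda$ the limit
\[
Z(\lambda)=\lim_{n\to\infty}(-1)^nv(\phi^ne^\lambda)
\]
exists. The function $Z$ is antiperiodic and Lipschitz, and $v(s)=Z(\log s)+O(1/s)$.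
\end{proposition}

\begin{proof}
\emph{First bounds.} Apply Lemma \ref{lem:decay} to \eqref{eq:delay} with $w=b$, $j=1$, $N=0$ and
$c=E(u)\ge E(-\phi M)$. This gives $b=O(1/s)$. Hence $a=-q\,b\circ A$ and $u$ are $O(1/s)$,
$c=1+O(1/s)$, and $b'=\phi(e^u-1)=O(1/s)$.

\emph{Better bound for $b'$.} From $A'=1/B'(A)=1/(\phi+b'(A))$ we get
\begin{equation}\label{eq:second}
a'=A'-q=-\frac{q^2\,b'(A)}{1+q\,b'(A)},\qquad
b''=\phi e^u(a'-b')=-\phi e^u\Big(b'+\frac{q^2}{1+q\,b'(A)}\,b'(A)\Big).
\end{equation}
Here $q^2/(1+q\,b'(A))=q^2+O(1/s)$ by the first bounds. So Lemma \ref{lem:decay} with $w=b'$, $j=2$, $N=0$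
and $c=e^u\ge e^{-\phi M}$ gives $b'=O(s^{-2})$. Since $e^u=1+q\,b'$ by \eqref{eq:system},
$u=\log(1+q\,b')=O(s^{-2})$.

\emph{The limit.} By \eqref{eq:system}, $b(s)+q\,b(A(s))=-u=O(s^{-2})$. Moreover
$b(A(s))-b(qs)=O(s^{-2}|a|)=O(s^{-3})$. Hence
\[
v(s)+v(qs)=s\,\bigl(b(s)+q\,b(qs)\bigr)=O(1/s),
\]
and Lemma \ref{lem:tele} with $m=1$ applies. With $V(\lambda)=v(e^\lambda)$ and $s=e^\lambda$ we have
$V'(\lambda)=s\,b+s^2b'=O(1)$. So the functions $(-1)^nV(\lambda+n\ell)$ have, on each compact set and for
large $n$, a common Lipschitz constant that does not depend on the set, and their limit $Z$ is Lipschitz.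
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}, except for the zeros]
By Lemma \ref{lem:domain}, $f$ is defined for all large $t$. By Proposition \ref{prop:profile},
$a=b+u=Z(\log s)/s+O(s^{-2})$. With $s=\log t-\ell$ we have $1/s=1/\log t+O(1/\log^2t)$ and
$\log s=\log\log t+O(1/\log t)$. As $Z$ is bounded and Lipschitz, \eqref{eq:back} gives
\[
f(t)=f_+(t)\,e^{a(s)}=f_+(t)\Big(1+\frac{Z(\log\log t)}{\log t}+O\Big(\frac1{\log^2t}\Big)\Big).
\]
This is the asserted formula with $\eta(x)=\phi^{2-\phi}Z(\ell x)$. The function $\eta$ is Lipschitz and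
$\eta(x+1)=-\eta(x)$.
\end{proof}

\section{Counting zeros}\label{sec:zeros}

The zero count will be applied to $b$, to $b'$ and to the difference of two functions $b$. We therefore
work with a general linear equation. Throughout this section:
\begin{itemize}
\item $A$ is an increasing homeomorphism of $[s^*,\infty)$ with $A(s^*)=s^*$, $A(s)<s$ for $s>s^*$, and
$A(s)=qs+O(1/s)$; we put $B=A^{-1}$, so $B(s)>s$ for $s>s^*$ and $B(s)/s\to\phi$;
\item $j\ge1$ is an integer, and $c,k:[s^*,\infty)\to(0,\infty)$ are continuous with $c=1+O(1/s)$ and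
$k=q^j+O(s^{-2})$.
\end{itemize}
The equation is
\begin{equation}\label{eq:lin}
x'(s)=-\phi\,c(s)\bigl(x(s)+k(s)\,x(A(s))\bigr).
\end{equation}
A solution on $[\sigma,\infty)$ is a continuous function on $[A(\sigma),\infty)$ that is $C^1$ on
$[\sigma,\infty)$, one-sided at $\sigma$, and satisfies \eqref{eq:lin} there. With
$\Gamma(s)=\exp(\phi\int_{s^*}^sc)>0$ and $y=\Gamma x$, \eqref{eq:lin} reads
\begin{equation}\label{eq:y}
y'(s)=-\phi\,c(s)\,k(s)\,\Gamma(s)\,x(A(s)).
\end{equation}
The functions $x$ and $y$ have the same sign and, since $c,k>0$, the sign of $y'(s)$ is opposite to that of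
$x(A(s))$. This is where positivity of the coefficients is used.

\subsection{Spacing}

\begin{lemma}\label{lem:spacing}
\begin{itemize}
\item[\textup{(i)}] Let $x_*$ be a solution of \eqref{eq:lin} on $[s^*,\infty)$ with $x_*(s^*)\ne0$. If
$z<z'$ are zeros of $x_*$, then $z'>B(z)$. At every zero $x_*'\ne0$. The zeros do not accumulate at a finite
point.
\item[\textup{(ii)}] Let $\sigma>s^*$ and let $x$ be a solution on $[\sigma,\infty)$ with
$x(A(\sigma))\ne0\ne x(\sigma)$. Assume that on $[A(\sigma),\sigma]$ it has either no zero or exactly one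
zero, at which it changes sign. If $z<z'$ are zeros of $x$, then $z'>B(z)$. Consequently, if
$A(\sigma)\le s_1<s_2<s_3$ and $x(s_1)x(s_2)<0$, $x(s_2)x(s_3)<0$, then $s_3>B(s_1)$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Basic step.} Let $z>\sigma$ (in (i): $z>s^*$) be a zero such that $x$ has a constant strict sign
$\kappa$ on $(A(z),z)$. For $s\in(z,B(z))$ we have $A(s)\in(A(z),z)$, so $y'(s)$ has sign $-\kappa$ by
\eqref{eq:y}. Since $y(z)=0$, $x$ has sign $-\kappa$ on $(z,B(z)]$. So the next zero $z'$, if there is one,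
satisfies $z'>B(z)$. Then $A(z')>z$, so $x$ has a constant strict sign on $(z,z')\supset[A(z'),z')$, and the
step can be repeated from $z'$. The zeros $z_1<z_2<\cdots$ obtained in this way satisfy $z_{i+1}>B(z_i)$. If
they converged to a finite $\Lambda$, then $\Lambda>s^*$ and $\Lambda\ge B(\Lambda)$, which is impossible. So
they are all the zeros from the starting one on.

\emph{Start in} (i). Let $z_1$ be the first zero. Then $z_1>s^*$, and $x_*$ has constant sign on
$[s^*,z_1)$, which contains $A(z_1)$. So the basic step applies. At each zero $z$ we have seen that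
$x_*(A(z))\ne0$, so $x_*'(z)=-\phi\,c(z)k(z)\,x_*(A(z))\neq0$.

\emph{Start in} (ii). If there is no zero in $[A(\sigma),\sigma]$, let $z>\sigma$ be the first zero. Then $x$
has constant sign on $[A(\sigma),z)\supset(A(z),z)$, and the basic step applies. Otherwise let
$\xi\in(A(\sigma),\sigma)$ be the only zero in $[A(\sigma),\sigma]$, and let $x$ have sign $\kappa$ on
$[A(\sigma),\xi)$ and $-\kappa$ on $(\xi,\sigma]$. For $s\in(\sigma,B(\xi))$ we have
$A(s)\in(A(\sigma),\xi)$, so $y'$ has sign $-\kappa$ there. Since $y(\sigma)$ has the same sign, $x$ has sign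
$-\kappa$ on $(\xi,B(\xi)]$. So the next zero $z$, if there is one, satisfies $z>B(\xi)>\sigma$. Then
$A(z)>\xi$, and $x$ has constant sign on $(\xi,z)\supset[A(z),z)$, so the basic step applies.

\emph{Last claim.} There are zeros $z\in(s_1,s_2)$ and $z'\in(s_2,s_3)$, so $s_3>z'>B(z)>B(s_1)$.
\end{proof}

\subsection{Test solutions}

In place of the explicit series of Section \ref{sec:model} we take its first two terms, which solve
\eqref{eq:lin} up to a small error, and correct them with Lemma \ref{lem:decay}.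

\begin{lemma}\label{lem:test}
Let $\Omega$ be a $C^\infty$ antiperiodic function. There are $C,\sigma_0$ such that for every
$\sigma\ge\sigma_0$ there is a solution $h$ of \eqref{eq:lin} on $[\sigma,\infty)$ that is $C^1$ on
$[A(\sigma),\sigma]$ and satisfies $|s^jh(s)-\Omega(\log s)|\le C/\sigma$ for all $s\ge\sigma$.
\end{lemma}

\begin{proof}
Put $\Omega_1=\Omega'-j\Omega$ and, for $s>0$,
\[
\psi(s)=s^{-j}\,\Omega(\log s)+s^{-j-1}\,\Omega_1(\log s).
\]
By antiperiodicity $q^j\psi(qs)=-s^{-j}\Omega(\log s)-\phi s^{-j-1}\Omega_1(\log s)$, hence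
\begin{equation}\label{eq:psi}
\psi(s)+q^j\psi(qs)=(1-\phi)s^{-j-1}\Omega_1(\log s)=-q\,s^{-j-1}\Omega_1(\log s).
\end{equation}
Also $\psi'(s)=s^{-j-1}\Omega_1(\log s)+O(s^{-j-2})$. Since $\phi q=1$,
\[
\psi'(s)+\phi\bigl(\psi(s)+q^j\psi(qs)\bigr)=O(s^{-j-2}).
\]
The second term of $\psi$ was chosen to produce this cancellation. We now replace the constant coefficients
by the true ones. Since $A(s)-qs=O(1/s)$ and $\psi'=O(s^{-j-1})$, we have
$\psi(A(s))-\psi(qs)=O(s^{-j-2})$. Next, $(k-q^j)\,\psi(A)=O(s^{-j-2})$. Consequently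
$\psi+k\,\psi(A)=O(s^{-j-1})$ by \eqref{eq:psi}, and $(c-1)(\psi+k\,\psi(A))=O(s^{-j-2})$. Altogether
\[
R:=\psi'+\phi c\,\bigl(\psi+k\,\psi(A)\bigr)=O(s^{-j-2}).
\]

Let $\sigma$ be large, let $r=0$ on $[A(\sigma),\sigma]$, and let
\[
r'=-\phi c\,\bigl(r+k\,r(A)\bigr)-R\qquad\text{on }[\sigma,\infty).
\]
This is solved as a linear ordinary differential equation successively on $[\sigma,B(\sigma)]$,
$[B(\sigma),B(B(\sigma))]$, and so on. The endpoints tend to $\infty$, since a finite limit would be a fixed
point of $B$ above $s^*$. For $s\ge\sigma$ we have $|R|\le C's^{-j-2}\le(C'/\sigma)s^{-j-1}$, where $C'$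
does not depend on $\sigma$. If $\sigma$ is large, then $c\ge\frac12$ and $k\le q^j+C_0/s$ on
$[\sigma,\infty)$, so Lemma \ref{lem:decay} with zero initial data and $N=C'/\sigma$ gives
$|r|\le(2C'/\sigma)s^{-j}$. Put $h=\psi+r$. It solves \eqref{eq:lin} on $[\sigma,\infty)$, equals $\psi$ on
$[A(\sigma),\sigma]$, and for $s\ge\sigma$
\[
|s^jh-\Omega(\log s)|\le\frac{|\Omega_1(\log s)|}s+\frac{2C'}\sigma\le\frac C\sigma .\qedhere
\]
\end{proof}

\begin{remark}
Lemma \ref{lem:test} shows that the zero count is not a property of the equation near infinity. For any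
smooth antiperiodic $\Omega$, however often it changes sign on an interval of length $\ell$, and for all
large $\sigma$, there is a solution $h$ on $[\sigma,\infty)$ for which $s^jh(s)$ stays within $C/\sigma$ of
$\Omega(\log s)$. What singles out $x_*$ in Lemma \ref{lem:spacing}(i) is that it solves the equation
down to the point $s^*$ where the delay vanishes, with $x_*(s^*)\ne0$.
\end{remark}

\subsection{Zeros of the profile}

\begin{proposition}\label{prop:zeros}
Let $x_*$ be as in Lemma \ref{lem:spacing}(i). Assume that for every $\lambda$, with $s_n=\phi^ne^\lambda$,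
\[
(-1)^ns_n^j\,x_*(s_n)\to Z_*(\lambda)\qquad(n\to\infty).
\]
Then $Z_*$ does not vanish at two points $\lambda_1<\lambda_2$ with $\lambda_2<\lambda_1+\ell$. In particular
$Z_*\not\equiv0$. If $Z_*$ is continuous, it has exactly one zero in each half-open interval of length
$\ell$.
\end{proposition}

\begin{proof}
As in Section \ref{sec:model}, we perturb $x_*$ by a small multiple of a test solution whose profile turns
two zeros of $Z_*$ that are too close into sign changes. Suppose $Z_*(\lambda_1)=Z_*(\lambda_2)=0$ with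
$\lambda_1<\lambda_2<\lambda_1+\ell$. Pick $\lambda_3\in(\lambda_1,\lambda_2)$, and let $\theta=1$ if
$Z_*(\lambda_3)\ge0$, $\theta=-1$ otherwise. Let $\Omega=\theta\,\Omega_0$ with $\Omega_0$ from
Lemma \ref{lem:Omega}, and let $m_0=\min_i|\Omega(\lambda_i)|>0$. Then
\[
\theta\,\Omega(\lambda_1)\le-m_0,\qquad\theta\,\Omega(\lambda_2)\le-m_0,\qquad\theta\,\Omega(\lambda_3)\ge m_0 .
\]

\emph{Choice of $\sigma$ and $h$.} The zeros of $x_*$ are discrete. So we can choose $\sigma\ge\sigma_0$ with
$C/\sigma<m_0/2$ in Lemma \ref{lem:test}, $A(\sigma)>s^*$, and $x_*(A(\sigma))\,x_*(\sigma)\ne0$. Let $h$ be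
the test solution for this $\sigma$.

\emph{Choice of $\varepsilon$.} On $[A(\sigma),\sigma]$ the function $x_*$ has at most one zero, because two
zeros $z<z'$ there would give $z'>B(z)\ge\sigma$. This zero is interior, and $x_*'\ne0$ at it. We claim that
for small $\varepsilon>0$ the function $x=x_*+\varepsilon h$ is nonzero at $A(\sigma)$ and $\sigma$, and has on
$[A(\sigma),\sigma]$ either no zero or exactly one, with a sign change.

If $x_*$ has no zero there, then $|x_*|\ge m>0$ on $[A(\sigma),\sigma]$, and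
$\varepsilon\sup_{[A(\sigma),\sigma]}|h|<m$ suffices. If $\xi$ is its zero, choose $\delta,m>0$ such that
$U=[\xi-\delta,\xi+\delta]\subset(A(\sigma),\sigma)$, $x_*'$ has constant sign and $|x_*'|\ge m$ on $U$, and
$|x_*|\ge m$ on $[A(\sigma),\sigma]\setminus(\xi-\delta,\xi+\delta)$. If
$\varepsilon\sup_{[A(\sigma),\sigma]}(|h|+|h'|)<m$, then $x$ is strictly monotone on $U$ and has the sign of
$x_*$ outside the interior of $U$. In particular it has opposite signs at the two ends of $U$. So $x$ has
exactly one zero, with a sign change. Fix such an $\varepsilon$. Since \eqref{eq:lin} is linear, $x$ is a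
solution on $[\sigma,\infty)$, and Lemma \ref{lem:spacing}(ii) applies to it.

\emph{Contradiction.} Put $s_i=\phi^ne^{\lambda_i}$. As $n\to\infty$, $(-1)^ns_i^jx_*(s_i)\to Z_*(\lambda_i)$.
Since $\Omega(\log s_i)=(-1)^n\Omega(\lambda_i)$, also
$|(-1)^ns_i^jh(s_i)-\Omega(\lambda_i)|<m_0/2$ as soon as $s_i\ge\sigma$. Hence for large $n$
\[
\theta(-1)^ns_i^jx(s_i)\le o(1)-\tfrac12\varepsilon m_0<0\quad(i=1,2),\qquad
\theta(-1)^ns_3^jx(s_3)\ge o(1)+\tfrac12\varepsilon m_0>0 .
\]
So $x$ alternates in sign at $s_1<s_3<s_2$, and Lemma \ref{lem:spacing}(ii) gives $s_2>B(s_1)$. Dividing by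
$\phi^n$ and letting $n\to\infty$ we get $e^{\lambda_2}\ge\phi e^{\lambda_1}$, that is,
$\lambda_2\ge\lambda_1+\ell$. This is a contradiction.

\emph{Last claim.} The function $Z_*$ is antiperiodic: replacing $\lambda$ by $\lambda+\ell$ replaces $s_n$
by $s_{n+1}$, and $(-1)^ns_{n+1}^jx_*(s_{n+1})\to-Z_*(\lambda)$. If $Z_*$ is continuous, it has a zero in
every interval $[\lambda,\lambda+\ell]$ by the intermediate value theorem. A zero at one endpoint implies one
at the other, so every half-open interval of length $\ell$ contains a zero. By the first part it contains no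
second one.
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:main}]
By \eqref{eq:delay}, $x_*=b$ solves \eqref{eq:lin} on $[s^*,\infty)$ with $j=1$, $k\equiv q$ and
$c=E(u)=1+O(1/s)$. By Proposition \ref{prop:profile}, $A(s)=qs+a(s)=qs+O(1/s)$, and the limits in
Proposition \ref{prop:zeros} exist with $Z_*=Z$, which is continuous. By \eqref{eq:initial}, $b(s^*)\neq0$. So
$Z$ has exactly one zero in $[0,\ell)$, and $\eta(x)=\phi^{2-\phi}Z(\ell x)$ has exactly one zero in $[0,1)$.
\end{proof}

\section{Smoothness, the second term, and the crossings}\label{sec:second}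

In this section $f\neq f_+$ is an increasing solution, and we prove parts (a)--(c) of
Theorem \ref{thm:strong}. The plan is to show that each derivative of $b$ gains a factor $1/s$. Then the zero
count can be applied to $b'$ as well, and the expansion can be carried one step further.

\subsection{Derivatives of $b$}

\begin{lemma}\label{lem:deriv}
$b^{(n)}=O(s^{-1-n})$ for all $n\ge0$.
\end{lemma}

\begin{proof}
The cases $n=0,1$ are in Proposition \ref{prop:profile}. Let $n\ge2$ and assume the bound for all orders less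
than $n$.

\emph{Derivatives of $a$.} Let $2\le i\le n$. Differentiate $a=-q\,b\circ A$ $i$ times by the chain rule (Fa\`a
di Bruno's formula). The terms have the form $b^{(m)}(A)\prod_{r=1}^mA^{(l_r)}$ with constant coefficients,
$1\le m\le i$ and $l_1+\dots+l_m=i$. The only term with $m=1$ is $-q\,b'(A)A^{(i)}=-q\,b'(A)a^{(i)}$. Moving it
to the left we get
\begin{equation}\label{eq:faa}
\bigl(1+q\,b'(A)\bigr)\,a^{(i)}=-q\sum_{m=2}^ib^{(m)}(A)\sum(\mathrm{const})\prod_{r=1}^mA^{(l_r)} .
\end{equation}
On the right, all $l_r\le i-1$. A factor with $l_r=1$ is $O(1)$, and for $l_r\ge2$ we have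
$A^{(l_r)}=a^{(l_r)}$.

We claim $a^{(i)}=O(s^{-1-i})$ for $1\le i<n$. For $i=1$ this follows from \eqref{eq:second}. For
$2\le i<n$ argue by induction on $i$. In a term with exactly $\rho$ factors of order $\ge2$, these have total
order $i-m+\rho$. So the term is
\[
O\bigl(s^{-1-m}\cdot s^{-\rho-(i-m+\rho)}\bigr)=O(s^{-1-i-2\rho}).
\]

For $i=n$, the term with $m=n$ is $b^{(n)}(A)\,(A')^n$, and it has coefficient $1$ in the double sum. In all
other terms of the sum in \eqref{eq:faa} we have $m<n$, hence $\rho\ge1$, and by the same count they are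
$O(s^{-n-3})$. Since $A'=q+O(s^{-2})$ and $b'(A)=O(s^{-2})$, we get
$(A')^n/(1+q\,b'(A))=q^n+O(s^{-2})$. Hence for large $s$
\[
|a^{(n)}|\le\Big(q^{n+1}+\frac Cs\Big)|b^{(n)}(A)|+C s^{-n-3}.
\]

\emph{The equation for $b^{(n)}$.} From \eqref{eq:system},
\[
b^{(n+1)}=\phi\,(e^u)^{(n)}=\phi\,e^u\bigl(u^{(n)}+P\bigr)=\phi\,e^u\bigl(a^{(n)}-b^{(n)}+P\bigr),
\]
where $P$ is a combination of products of at least two of $u',\dots,u^{(n-1)}$ with total order $n$. Since
$u^{(i)}=a^{(i)}-b^{(i)}=O(s^{-1-i})$ for $1\le i<n$, we have $P=O(s^{-n-2})$. Lemma \ref{lem:decay} with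
$w=b^{(n)}$, $j=n+1$ and $c=e^u\ge e^{-\phi M}$ gives $b^{(n)}=O(s^{-1-n})$.
\end{proof}

\subsection{Proof of Theorem \ref{thm:strong}(a)}

Let $V(\lambda)=v(e^\lambda)$ with $v(s)=s\,b(s)$. By Lemma \ref{lem:deriv}, $v^{(i)}=O(s^{-i})$, so every
derivative of $V$ is bounded for large $\lambda$. The functions $(-1)^nV(\cdot+n\ell)$ converge pointwise to
$Z$. Since all their derivatives are bounded on compact sets uniformly in large $n$, the Arzel\`a--Ascoli
theorem shows that they converge to $Z$ locally uniformly with all derivatives. Hence $Z\in C^\infty$ and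
$\eta\in C^\infty$.

With $s=e^\lambda$ we have $V'=s\,b+s^2b'$, that is, $s^2b'=V'-V$. So with $s_n=\phi^ne^\lambda$
\[
(-1)^ns_n^2\,b'(s_n)\to Z_2(\lambda):=Z'(\lambda)-Z(\lambda).
\]
By \eqref{eq:second}, $x_*=b'$ solves \eqref{eq:lin} on $[s^*,\infty)$ with $j=2$, $c=e^u=1+O(s^{-2})$ and
$k=q^2/(1+q\,b'(A))=q\,A'>0$, and $k=q^2+O(s^{-2})$. Moreover $u(s^*)=(1-q)s^*-(1-\phi)s^*=s^*\ne0$, so
$b'(s^*)=\phi(e^{s^*}-1)\ne0$. By Proposition \ref{prop:zeros}, $Z_2$ has exactly one zero in each half-open
interval of length $\ell$. Since $\eta'(x)-\ell\,\eta(x)=\phi^{2-\phi}\,\ell\,Z_2(\ell x)$, the function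
$\eta'-\ell\eta$ vanishes exactly once in $[0,1)$.

Suppose $Z(\lambda_0)=Z'(\lambda_0)=0$. Then $Z_2(\lambda_0)=0$. The function $e^{-\lambda}Z(\lambda)$ vanishes
at $\lambda_0$ and at $\lambda_0+\ell$, and its derivative is $e^{-\lambda}Z_2(\lambda)$. By Rolle's theorem
$Z_2$ also vanishes in $(\lambda_0,\lambda_0+\ell)$, a contradiction. So the zeros of $Z$, and hence those of
$\eta$, are simple. \qed

\subsection{Proof of Theorem \ref{thm:strong}(b)}

\emph{Asymptotics of $b'$.} Let $G(s)=q\,[b(qs)-b(A(s))]$. By \eqref{eq:system},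
\begin{equation}\label{eq:bq}
b(s)+q\,b(qs)=-u(s)+G(s),\qquad\text{so}\qquad V(\lambda)+V(\lambda-\ell)=s\,(-u+G),\quad s=e^\lambda .
\end{equation}
Here $u=O(s^{-2})$, and $u'=q\,b''/(1+q\,b')=O(s^{-3})$ by Lemma \ref{lem:deriv}. Also
$G=O(s^{-2}|a|)=O(s^{-3})$. Since $A'=q+a'$,
\[
G'=q^2\bigl(b'(qs)-b'(A)\bigr)-q\,a'\,b'(A)=O(s^{-3}|a|)+O(s^{-4})=O(s^{-4}).
\]
Differentiating \eqref{eq:bq} with respect to $\lambda$,
\[
V'(\lambda)+V'(\lambda-\ell)=s(-u+G)+s^2(-u'+G')=O(1/s).
\]
Apply Lemma \ref{lem:tele} with $m=1$ to $r(s)=V'(\log s)$. The limit function is $Z'$, by the convergence of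
derivatives established above. So $V'(\lambda)=Z'(\lambda)+O(e^{-\lambda})$. Together with
$V=Z+O(e^{-\lambda})$ this gives
\begin{equation}\label{eq:bprime}
b'=s^{-2}(V'-V)=s^{-2}Z_2(\log s)+O(s^{-3}).
\end{equation}

\emph{Second term of $b$.} Let $\psi(s)=s^{-1}Z(\log s)+s^{-2}Z_2(\log s)$. This is the function $\psi$ in the
proof of Lemma \ref{lem:test} with $j=1$, $\Omega=Z$ and $\Omega_1=Z'-Z=Z_2$. So by \eqref{eq:psi}
$\psi(s)+q\,\psi(qs)=-q\,s^{-2}Z_2(\log s)$. On the other hand $u=\log(1+q\,b')=q\,b'+O(s^{-4})$. So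
\eqref{eq:bq} and \eqref{eq:bprime} give
\[
b(s)+q\,b(qs)=-q\,b'+O(s^{-3})=-q\,s^{-2}Z_2(\log s)+O(s^{-3}).
\]
Subtracting the two relations and multiplying by $s$, we see that $r(s)=s\,\bigl(b(s)-\psi(s)\bigr)$
satisfies $r(s)+r(qs)=O(s^{-2})$. Since $b=s^{-1}Z(\log s)+O(s^{-2})$, we have $r=O(1/s)\to0$, so the limit
function in Lemma \ref{lem:tele} is $0$ and $r=O(s^{-2})$. Thus $b=\psi+O(s^{-3})$.

\emph{Expansion of $a$ and of $f$.} Let $F(s)=Z(\log s)/s$. Then $F'(s)=Z_2(\log s)/s^2$ and
$F''=O(s^{-3})$. Since $1+q=\phi$,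
\begin{equation}\label{eq:aexp}
a=b+u=b+q\,b'+O(s^{-4})=\frac{Z(\log s)}s+\frac{\phi\,Z_2(\log s)}{s^2}+O(s^{-3})=F(s+\phi)+O(s^{-3}).
\end{equation}
With $s=L-\ell$ we have $s+\phi=L+(\phi-\ell)$, so
\[
a=\frac ZL+\frac{(\phi-\ell)\,Z_2}{L^2}+O(L^{-3}),\qquad Z,Z_2\text{ evaluated at }\log L .
\]
Since $f/f_+=e^a=1+a+\frac12a^2+O(L^{-3})$, the formula in (b) follows.

\emph{The coefficient of $L^{-2}$.} Let $Q=(\phi-\ell)\,Z_2+\frac12Z^2$. By antiperiodicity
$Q(\lambda)+Q(\lambda+\ell)=Z(\lambda)^2\not\equiv0$, so $Q\not\equiv0$. Since $Q$ is continuous and has period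
$2\ell$, $Q(\log\log t)$ does not tend to $0$. So the error term in Theorem \ref{thm:main} is not
$o(t^{\phi-1}/\log^2t)$. \qed

\subsection{Proof of Theorem \ref{thm:strong}(c)}

By \eqref{eq:back}, $f(t)=f_+(t)$ if and only if $a(s)=0$, where $s=\log t-\ell$. As a function of
$\lambda=\log s$, put $H(\lambda)=s\,a(s)=V+s\,u$. Then $H=Z+O(e^{-\lambda})$ and
$H'=V'+s\,u+s^2u'=Z'+O(e^{-\lambda})$.

The zeros of $Z$ are the points $\lambda_0+n\ell$, and they are simple with $|Z'|=|Z'(\lambda_0)|$. So there
are $\delta\in(0,\ell/2)$ and $m>0$ such that $Z'$ has constant sign with $|Z'|\ge m$ on each interval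
$[\lambda_0+n\ell-\delta,\lambda_0+n\ell+\delta]$, and $|Z|\ge m$ outside the interiors of these intervals.
Hence for large $\lambda$ the function $H$ has no zero outside these intervals. In each of them it is strictly
monotone with opposite signs at the ends, so it has exactly one zero there.

Let $s$ be the zero of $a$ with $\log s$ in the interval around $\lambda_0+n\ell$. Since
$Z(\log s)=O(1/s)$ and $|Z'|\ge m$ on this interval, $\log s$ is within $O(1/s)$ of $\lambda_0+n\ell$. As
$\log(s+\phi)-\log s=O(1/s)$, for large $n$ also $\log(s+\phi)$ lies in the interval. Now \eqref{eq:aexp} gives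
$F(s+\phi)=O(s^{-3})$, so $Z(\log(s+\phi))=O(s^{-2})$. Using $|Z'|\ge m$ again,
$\log(s+\phi)=\lambda_0+n\ell+O(s^{-2})$. Here $s$ is of order $\phi^n$, so
\[
s+\phi=e^{\lambda_0}\phi^n\bigl(1+O(\phi^{-2n})\bigr)=e^{\lambda_0}\phi^n+O(\phi^{-n}).
\]
Since $\log t_n=s+\ell$, (c) follows. \qed

\section{Two solutions: proof of Theorem \ref{thm:strong}(d)}\label{sec:two}

Let $f_1\ne f_2$ be increasing solutions with largest fixed points $p_1,p_2$. These are distinct by (F2), say
$p_1<p_2$. We add indices to the notation of Section \ref{sec:delay}, and write $Z_{f_1},Z_{f_2}$ for the limit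
functions of Proposition \ref{prop:profile}. Sections \ref{sec:delay} and \ref{sec:formula} apply to both
solutions. For $f_+$ they hold trivially, with $s^*=0$ and $a=b=Z_{f_+}=0$. We show that the difference of the
two functions $b_i$ solves an equation of the form \eqref{eq:lin}.

On $[s_2^*,\infty)$ let $d=b_1-b_2=B_1-B_2$. For $s\ge s_2^*$ we have $A_2(s)\ge s_2^*>s_1^*$ and
$A_1(s)\ge s_1^*$. Since $B_1(A_1(s))=s=B_2(A_2(s))$,
\[
B_1(A_1(s))-B_1(A_2(s))=B_2(A_2(s))-B_1(A_2(s))=-d(A_2(s)).
\]
Writing the left side as an integral of $B_1'$, we get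
\[
a_1-a_2=A_1-A_2=-k\,d(A_2),\qquad
k(s)=\Big(\int_0^1B_1'\bigl(A_2+\tau(A_1-A_2)\bigr)\,d\tau\Big)^{-1}>0 .
\]
The function $k$ is continuous. Since $B_1'=\phi+b_1'=\phi+O(s^{-2})$, we have $k=q+O(s^{-2})$. Further, let
$\hat c=\int_0^1e^{u_2+\tau(u_1-u_2)}\,d\tau$. This is positive and continuous, $\hat c=1+O(s^{-2})$, and
$e^{u_1}-e^{u_2}=\hat c\,(u_1-u_2)$. Since $u_1-u_2=(a_1-a_2)-d=-(d+k\,d(A_2))$, \eqref{eq:system} gives
\[
d'=\phi\,(e^{u_1}-e^{u_2})=-\phi\,\hat c\,\bigl(d+k\,d(A_2)\bigr).
\]
This is \eqref{eq:lin} on $[s_2^*,\infty)$ with $j=1$, $A=A_2$ and $c=\hat c$. Moreover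
$d(s_2^*)=B_1(s_2^*)-s_2^*>0$, because $s_2^*>s_1^*$. By Proposition \ref{prop:profile},
$(-1)^ns_n\,d(s_n)\to Z_{f_1}(\lambda)-Z_{f_2}(\lambda)$ for $s_n=\phi^ne^\lambda$. By
Proposition \ref{prop:zeros} the continuous function $Z_{f_1}-Z_{f_2}$ has exactly one zero in $[0,\ell)$, so
$\eta_{f_1}-\eta_{f_2}$ vanishes exactly once in $[0,1)$. In particular it is not identically zero, so $\eta_f$
determines $f$. \qed

\section{The domain of an increasing solution}\label{sec:domain}

We prove Lemma \ref{lem:domain}. Let $f$ be an increasing solution on $I$.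

\medskip
\noindent\textbf{Monotonicity.} Since $f'\ge0$ and $f'=1/f\circ f$ is never $0$, $f$ is strictly increasing and
$f\circ f\ge0$ on $I$. As $f\circ f$ is strictly increasing, it can vanish only at $\min I$. So on the interior
of $I$ the derivative $f'=1/f\circ f$ is finite, positive, continuous and strictly decreasing.

\medskip
\noindent\textbf{The domain is unbounded above.} Suppose $\beta=\sup I<\infty$. In each of three cases we
contradict maximality, or $f(I)\subset I$, or $f\circ f\ge0$.

\smallskip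
\emph{Case 1: $\beta\notin I$.} Put $f(\beta)=\lim_{t\to\beta^-}f(t)\le\beta$. For $t\in I$ we have
$f(\beta)\in[f(t),\beta]\subset I\cup\{\beta\}$, so the extended $f$ is a continuous self-map of
$I\cup\{\beta\}$. As $t\to\beta^-$, $f(f(t))\to f(f(\beta))>0$, so $f'(t)\to1/f(f(\beta))$. By the mean value
theorem \eqref{eq:main} holds at $\beta$. This contradicts maximality.

\smallskip
\emph{Case 2: $\beta\in I$ and $f(\beta)<\beta$.} For $t\in I$, $t<\beta$, we have
$I\ni f(t)<f(\beta)<\beta$, so $f(\beta)$ is an interior point of $I$. Also $f(f(\beta))>0$ because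
$\beta\neq\min I$. So $f>0$ on an open interval $U\ni f(\beta)$ in the interior of $I$. There
$\Phi(y)=\int_{f(\beta)}^yf$ is $C^1$ with $\Phi'=f>0$. Hence $y(t)=\Phi^{-1}(t-\beta)$ is defined on some
$[\beta,\beta+\delta]$, has values in $U$, and satisfies $y'=1/f(y)$ and $y(\beta)=f(\beta)$. Extend $f$ by
$y$. The extension maps $J=I\cup[\beta,\beta+\delta]$ into $I$, and on $[\beta,\beta+\delta]$ its second
iterate is $f(y(t))$. At $\beta$ both one-sided derivatives equal $1/f(f(\beta))$. So (a)--(c) hold on $J$,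
contradicting maximality.

\smallskip
\emph{Case 3: $\beta\in I$ and $f(\beta)=\beta$.} Then $\beta=f(f(\beta))>0$.

Suppose first $\beta<1$. On the interior of $I$ we have $f\circ f<\beta$, so $f'>1/\beta>1$. Hence $f(t)-t$ is
strictly increasing on $I$, and it is negative for $t<\beta$. Let $\alpha=\inf I$.
\begin{itemize}
\item If $\alpha\in I$, then $f(\alpha)<\alpha$, contradicting $f(I)\subset I$.
\item If $-\infty<\alpha\notin I$, then $\lim_{t\to\alpha^+}(f(t)-t)<0$, so $f(t)<\alpha$ for $t$ near
$\alpha$, again a contradiction.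
\item If $\alpha=-\infty$, then for $t<0$ we get $f(f(t))<f(t)<t<0$, contradicting $f\circ f\ge0$.
\end{itemize}

Now suppose $\beta\ge1$. Then $f'(\beta)=1/\beta\le1$, and we can extend $f$ on or below the diagonal. Let
$J_0=[\beta,\beta+\frac14]$, and let $\mathcal K$ be the set of $y\in C(J_0)$ with $y(\beta)=\beta$ and
$0\le y(t)-y(t')\le t-t'$ for $t'<t$. This is a nonempty closed subset of $C(J_0)$, and every
$y\in\mathcal K$ satisfies $\beta\le y(t)\le t$, so it maps $J_0$ into itself. Put
$(Ty)(t)=\beta+\int_\beta^td\tau/y(y(\tau))$. Since $y\circ y\ge\beta\ge1$, $T$ maps $\mathcal K$ into itself.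
For $y,z\in\mathcal K$,
\[
|y\circ y-z\circ z|\le|y\circ y-y\circ z|+|y\circ z-z\circ z|\le2\sup_{J_0}|y-z|,
\]
because $y$ is $1$-Lipschitz. As $y\circ y$ and $z\circ z$ are at least $1$, their reciprocals differ by at
most the same amount, so $\sup|Ty-Tz|\le\frac14\cdot2\sup|y-z|$. Thus $T$ is a contraction, and it has a fixed
point $y$, which satisfies $y'=1/y\circ y$. Its right derivative at $\beta$ is $1/\beta=1/f(f(\beta))$, equal
to the left derivative of $f$. So $y$ extends $f$ to $I\cup J_0$ with (a)--(c), contradicting maximality.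

\medskip
\noindent\textbf{The largest fixed point.} If $f$ were bounded above, it would be bounded above by some
$m\in I$, since $\sup I=\infty$. Then $f\circ f\le f(m)$, so $f(m)>0$ and $f'\ge1/f(m)>0$ on the interior of
$I$. This contradicts boundedness. So $f\to\infty$, $f\circ f\to\infty$, $f'\to0$ and $f(t)-t\to-\infty$ as
$t\to\infty$. By (F1) there is a fixed point $\ge0$, so there is a largest fixed point $p\ge0$, and $f(t)<t$ for
$t>p$. If $p\in\{0,\phi\}$, then $f=f_+$ by (F2) and (F3), and the largest fixed point of $f_+$ is $\phi$. Hence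
$p>0$ always, and $p\ne\phi$ if $f\ne f_+$. On $[p,\infty)$ we have $f\circ f\ge f(f(p))=p>0$, so
$f'=1/f\circ f$ is continuous and positive there. Since $f(p)=p$ and $f\to\infty$, $f$ maps $[p,\infty)$ onto
itself. This proves Lemma \ref{lem:domain}. \qed

\begin{thebibliography}{1}
\bibitem{golomb}
\emph{On a functional-differential equation related to Golomb's self-described sequence},
\texttt{https://archive-ouverte.unige.ch/\allowbreak files/\allowbreak downloads/\allowbreak
0/0/0/1/2/5/6/2/\allowbreak unige\_12562\_attachment01.pdf}.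
\end{thebibliography}

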